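
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{The non-linearity gap of a simplicial complex\\ is at most $\frac{4}{21}$ per vertex}


\begin{abstract}
For a simplicial complex $K\ne2^{[n]}$ on $n$ vertices, the pigeonhole principle for measures bounds the partition number $\pi(K)$ by $\lfloor 1/\rho(K)\rfloor+1$, where $\rho(K)$ is the threshold characteristic. We prove that this bound exceeds $\pi(K)$ by at most $\frac{4}{21}n$, which answers a question from \cite{CUC}. The estimate holds even without the floor, and then equality holds exactly for joins of copies of the Fano complex. The proof bounds a weighted fractional matching number by the matching number; it combines an extreme point of the matching polytope with a double count of intersecting edges.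
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $K\subseteq 2^{[n]}$ be a simplicial complex. Throughout, $\emptyset\in K$ and $K\neq 2^{[n]}$, so $n\ge 1$. We write $w(K)=n$ for the number of vertices. Two numbers measure how large $K$ is.

The \emph{partition number} $\pi(K)$ is the least integer $k\ge1$ such that, for every partition $A_1\uplus\dots\uplus A_k=[n]$, at least one $A_i$ lies in $K$. (Since $\emptyset\in K$, it does not matter whether empty parts are allowed.) The \emph{threshold characteristic} is
\[
\rho(K)=\max_{\mu}\ \min_{A\subseteq[n],\,A\notin K}\mu(A),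
\]
where $\mu$ ranges over the probability measures on $[n]$. Equivalently, $\rho(K)$ is the largest $\rho$ for which some $\mu$ has the property that every $A$ with $\mu(A)<\rho$ is a face. It is positive: non-faces are nonempty, so the uniform measure shows $\rho(K)\ge 1/n$.

A good measure gives an upper bound for $\pi$. If $k>1/\rho(K)$, then in any partition of $[n]$ into $k$ parts some part has measure at most $1/k<\rho(K)$, so it is a face. Hence $\pi(K)\le\lfloor 1/\rho(K)\rfloor+1$. The \emph{non-linearity gap}
\[
\epsilon(K)=\lfloor 1/\rho(K)\rfloor+1-\pi(K)\ \ge 0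
\]
measures how much this linear argument loses.

For some complexes nothing is lost. If $K$ consists of all sets with fewer than $r$ elements, $1\le r\le n$, then the uniform measure is optimal (the average of $\mu(A)$ over all $r$-sets $A$ is $r/n$), so $\rho(K)=r/n$. Moreover $[n]$ splits into $k$ non-faces if and only if $kr\le n$, so $\pi(K)=\lfloor n/r\rfloor+1$ and $\epsilon(K)=0$.

The situation changes for the \emph{Fano complex} $\widehat{\mathcal P}_3$, the complex on the $7$ points of the Fano plane whose minimal non-faces are the $7$ lines. Every point lies on $3$ lines, so the average of $\mu$ over the lines is $\frac37$ for every $\mu$, and the uniform measure attains this as a minimum; thus $\rho=\frac37$. Any two lines meet, so $[7]$ does not split into two non-faces, and $\pi=2$. Hence $\epsilon(\widehat{\mathcal P}_3)=\lfloor \frac73\rfloor+1-2=1$. The floor has thrown away $\frac13$. It can be recovered by taking the join of three copies: both $1/\rho$ and $\pi-1$ are additive under joins (Section~\ref{sec:translation}), so that $1/\rho=7$, $\pi=4$, $\epsilon=4$ on $21$ vertices. The question posed in \cite{CUC}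 is whether this is the worst possible ratio: does
\begin{equation}\label{eq:question}
\frac{\epsilon(K)}{w(K)}\ \le\ \frac{4}{21}=\frac{\epsilon(\widehat{\mathcal P}_3^{*3})}{w(\widehat{\mathcal P}_3^{*3})}
\end{equation}
hold for all finite simplicial complexes $K$? (This is inequality (1.5) there; $K^{*m}$ denotes the join of $m$ copies of $K$.)

\subsection*{Results}

The answer is yes, and the floor plays no role.

\begin{theorem}\label{thm:bound}
For every finite simplicial complex $K\ne 2^{[n]}$,
\[
\frac1{\rho(K)}+1-\pi(K)\ \le\ \frac4{21}\,w(K),\qquad\text{and hence}\qquad \epsilon(K)\le\frac4{21}\,w(K).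
\]
\end{theorem}

\begin{theorem}\label{thm:equality}
Equality $\frac1{\rho(K)}+1-\pi(K)=\frac4{21}w(K)$ holds if and only if $K\cong\widehat{\mathcal P}_3^{*m}$ for some $m\ge1$. Moreover $\epsilon(K)=\frac4{21}w(K)$ if and only if $K\cong\widehat{\mathcal P}_3^{*m}$ for some $m\ge1$ with $3\mid m$.
\end{theorem}

The same proof compares $1/\rho$ with other multiples of $\pi-1$.

\begin{theorem}\label{thm:family}
For every real $\theta$ with
\[
\frac{14}{7+6\sqrt2}\ \le\ \theta\ \le\ \frac{28}{32-\sqrt{87}}
\]
(the end points are approximately $0.904$ and $1.235$) and every $K$,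
\begin{equation}\label{eq:family}
\frac1{\rho(K)}-\theta\,(\pi(K)-1)\ \le\ \Big(\frac13-\frac\theta7\Big)w(K),
\end{equation}
with equality for all $\widehat{\mathcal P}_3^{*m}$. For each $\theta<\frac78$ and each $\theta>\frac{91}{72}$ the inequality \eqref{eq:family} is false for some $K$.
\end{theorem}

The case $\theta=1$ is Theorem~\ref{thm:bound}. We do not decide whether \eqref{eq:family} holds for all $K$ when $\theta$ lies in one of the two remaining short intervals, $\frac78\le\theta<\frac{14}{7+6\sqrt2}$ and $\frac{28}{32-\sqrt{87}}<\theta\le\frac{91}{72}$.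

Section~\ref{sec:translation} turns the question into one about matchings in hypergraphs. Section~\ref{sec:toy} treats the smallest interesting case, families of pairwise intersecting triples. Section~\ref{sec:main} extends the argument to all hypergraphs and proves Theorem~\ref{thm:bound}; Sections~\ref{sec:equality} and~\ref{sec:family} prove the other two theorems.

\section{Matchings and fractional matchings}\label{sec:translation}

A \emph{hypergraph} $H$ on a finite set $V$ is a finite set of nonempty subsets of $V$, called edges. Let $\nu(H)$ be the largest number of pairwise disjoint edges. A \emph{fractional matching} is a vector $x\in\mathbb R^H_{\ge0}$ such that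
\[
d(v):=\sum_{e\ni v}x_e\le1\qquad\text{for all }v\in V .
\]
The fractional matchings form a polytope $P(H)$, which is bounded: edges are nonempty, so $x_e\le1$. Put $\nu^*(H)=\max_{x\in P(H)}\sum_e x_e$. Summing $d$ over the vertices gives the identity
\begin{equation}\label{eq:degree}
\sum_{v\in V}d(v)=\sum_{e\in H}|e|\,x_e ,
\end{equation}
which we shall use often.

\begin{lemma}\label{lem:translation}
Let $H=H(K)$ be the set of minimal non-faces of $K$, a hypergraph on $[n]$. Then
\[
\pi(K)=\nu(H)+1,\qquad \frac1{\rho(K)}=\nu^*(H),
\]
and hence $\frac1{\rho(K)}+1-\pi(K)=\nu^*(H)-\nu(H)$ and $\epsilon(K)=\lfloor\nu^*(H)\rfloor-\nu(H)$.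
\end{lemma}

\begin{proof}
The elements of $H$ are nonempty because $\emptyset\in K$, and $\nu(H)\ge1$ because $K\ne2^{[n]}$. For every $k$ with $1\le k\le\nu(H)$, take $k$ disjoint edges of $H$ and add all remaining points to one of them. Supersets of non-faces are non-faces, so this is a partition of $[n]$ into $k$ non-faces. Thus none of the integers $1,\dots,\nu(H)$ equals $\pi(K)$. A partition into $\nu(H)+1$ non-faces does not exist, since each part would contain a minimal non-face and these would be disjoint. Hence $\pi(K)=\nu(H)+1$.

For the second identity, let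
\[
\tau=\min\Big\{\sum_{v}t_v:\ t\ge0,\ \sum_{v\in e}t_v\ge1\ \text{for all } e\in H\Big\}.
\]
If $\mu$ attains $\rho(K)$, then $t=\mu/\rho(K)$ is feasible, so $\tau\le1/\rho(K)$. If $t$ is optimal, then $\tau>0$ since $H\ne\emptyset$, and $\mu=t/\tau$ is a probability measure with $\mu(e)\ge1/\tau$ for $e\in H$, hence with $\mu(A)\ge1/\tau$ for every non-face $A$; so $\rho(K)\ge1/\tau$. Thus $\tau=1/\rho(K)$. The linear program defining $\tau$ is dual to the one defining $\nu^*(H)$, so $\tau=\nu^*(H)$ by linear programming duality.
\end{proof}

The feasible vectors $t$ in this proof are the \emph{fractional covers} of $H$. To compute $\nu^*$ in an example it suffices to exhibit a fractional matching and a fractional cover with the same total.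

The join $K*L$ on disjoint vertex sets has as faces the unions of a face of $K$ and a face of $L$. So for sets $A$ of vertices of $K$ and $B$ of vertices of $L$, the union $A\cup B$ is a non-face if and only if $A\notin K$ or $B\notin L$, and $H(K*L)$ is the disjoint union of $H(K)$ and $H(L)$. Therefore $\nu$, $\nu^*$ and $w$ are additive under joins.

It follows that \eqref{eq:question} for all $K$ is \emph{equivalent} to the floorless inequality $\nu^*-\nu\le\frac4{21}n$ for all $K$. The latter implies the former since $\epsilon=\lfloor\nu^*\rfloor-\nu$. Conversely, $\nu^*(H(K))$ is rational, as the optimal value of a linear program with integer data. If $r$ is its denominator, then $\nu^*$ of the join $K^{*r}$ is an integer, and \eqref{eq:question} for $K^{*r}$ is the floorless inequality for $K$ with both sides multiplied by $r$.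

\begin{example}\label{ex:planes}
Let $H$ be the set of lines of a projective plane of order $q\ge2$. There are $q^2+q+1$ points and equally many lines, $q+1$ points on each line and $q+1$ lines through each point, and any two lines meet. So $\nu=1$, and weight $\frac1{q+1}$ on all lines, respectively on all points, is a fractional matching, respectively a fractional cover; hence $\nu^*=\frac{q^2+q+1}{q+1}$. The three pairs in a $3$-set behave like the case $q=1$, with $\nu=1$ and $\nu^*=\frac32$. In all these cases
\[
\frac{\nu^*-\nu}{n}=\frac1{q+1}-\frac1{q^2+q+1}=\frac{q^2}{(q+1)(q^2+q+1)} .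
\]
The values for $q=1,2,3,4$ are $\frac16,\frac4{21},\frac9{52},\frac{16}{105}$, and for $q\ge5$ the ratio is less than $\frac1{q+1}\le\frac16$. The maximum is at $q=2$, the Fano plane: small edges leave little room between $\nu^*$ and $\nu$, while large edges force $\nu^*$ to be small compared with $n$.
\end{example}

By additivity, $\widehat{\mathcal P}_3^{*m}$ has
\begin{equation}\label{eq:fanovalues}
n=7m,\qquad \nu=m,\qquad \nu^*=\tfrac{7m}3,\qquad \nu^*-\nu=\tfrac{4m}3=\tfrac4{21}\,n .
\end{equation}

\section{Intersecting triples}\label{sec:toy}

The method is visible in full when all edges have three points and any two of them meet. Then $\nu=1$, and the claim to prove is the following.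

\begin{proposition}\label{prop:toy}
If $H$ is a nonempty set of pairwise intersecting triples, then $\nu^*(H)\le\frac73$.
\end{proposition}

This implies the desired bound here: with $s=\nu^*(H)$ and $n$ vertices, \eqref{eq:degree} gives $3s\le n$, and $s\le\frac73$ is the same as $s-1\le\frac4{21}\cdot3s$.

The proof plays two estimates against each other. Double counting intersections bounds $s$, with a gain of $2\sum_ex_e^2$ because every edge meets itself in three points. An extreme point has few edges, so this sum of squares cannot be too small.

\begin{proof}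
A linear function on a bounded polytope attains its maximum at an extreme point. Let $x$ be an extreme point of $P(H)$ with $\sum_ex_e=s$; here $s\ge1>0$. We may delete all edges with $x_e=0$; the rest of $x$ is still an extreme point, because a segment around it could be extended by zeros.

\emph{Each edge sees everything.} Fix $e$. Since $d\le1$,
\[
3\ \ge\ \sum_{v\in e}d(v)=\sum_{f}|e\cap f|\,x_f\ \ge\ s+2x_e ,
\]
because each $f$ is counted at least once and $e$ itself three times. Multiplying by $x_e$ and summing,
\begin{equation}\label{eq:toy}
3s\ \ge\ s^2+2\sum_ex_e^2 .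
\end{equation}
By itself this gives only $s<3$: if the mass is spread over many edges, then $\sum x_e^2$ is tiny.

\emph{An extreme point has few edges.} Let $T=\{v:d(v)=1\}$. If $|T|<|H|$, the homogeneous system $\sum_{e\ni v}y_e=0$ $(v\in T)$ has a solution $y\neq0$. Then $x\pm ty\in P(H)$ for small $t>0$, since all $x_e$ are positive and the vertices outside $T$ have slack. This contradicts extremality. So $|H|\le|T|\le\sum_vd(v)=3s$.

\emph{Combination.} From $(3x_e-1)^2\ge0$ we get $x_e^2\ge\frac23x_e-\frac19$, so
\[
\sum_ex_e^2\ \ge\ \tfrac23s-\tfrac19|H|\ \ge\ \tfrac13s .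
\]
Then \eqref{eq:toy} yields $3s\ge s^2+\frac23s$, that is, $s\le\frac73$.
\end{proof}

The bound on $|H|$ really needs extremality: the ten triples in a $5$-set, with weights $\frac16$, form a fractional matching with $d\equiv1$ and $\sum_e 3x_e=5<10$.

Two things are special here. Every edge sees the whole mass $s$, because any two edges meet; and all edges have the same size. The next section removes both restrictions.

\section{The weighted matching inequality}\label{sec:main}

\subsection*{Removing the vertex count}

We want $21\nu^*-4n\le21\nu$. To allow $\nu>1$ one would like to argue by induction: pick an edge $e$, delete all edges meeting it, and note that $\nu$ drops by at least $1$. But it is unclear how much of $n$ may be charged to such a step. We therefore replace $n$ by the quantity $\sum_vd(v)=\sum_e|e|x_e\le n$, which is distributed over the edges. This leads to the following statement, in which no vertex count remains.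

\begin{theorem}\label{thm:weighted}
For every hypergraph $H$ and every $x\in P(H)$,
\[
\sum_{e\in H}(21-4|e|)\,x_e\ \le\ 21\,\nu(H).
\]
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:bound} from Theorem~\ref{thm:weighted}]
Let $H=H(K)$ and let $x\in P(H)$ satisfy $\sum_ex_e=\nu^*(H)$. By \eqref{eq:degree}, $\sum_e|e|x_e=\sum_vd(v)\le n$, so
\[
21\nu^*(H)-4n\ \le\ \sum_e(21-4|e|)x_e\ \le\ 21\nu(H).
\]
Hence $\nu^*(H)-\nu(H)\le\frac4{21}n$. By Lemma~\ref{lem:translation} this is the first inequality of Theorem~\ref{thm:bound}, and $\epsilon(K)=\lfloor\nu^*(H)\rfloor-\nu(H)\le\nu^*(H)-\nu(H)$ gives the second.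
\end{proof}

\subsection*{The key inequality}

The weights $21-4k$ are one instance of a scheme that we need again in Section~\ref{sec:family}, so let $(\beta_k)_{k\ge1}$ be any sequence of real numbers and put $\beta(e)=\beta_{|e|}$ and $\beta\cdot x=\sum_e\beta(e)x_e$. For an edge $e$ of a hypergraph $E$ and $x\in P(E)$ let
\[
N[e]=\{f\in E:\ f\cap e\ne\emptyset\}\ni e,\qquad S(e)=\sum_{f\in N[e]}\beta(f)x_f .
\]
So $S(e)$ is the weighted mass that $e$ sees. Its role is as follows. If $S(e)\le21$ for some $e$, then deleting $N[e]$ lowers the left-hand side of the desired inequality $\beta\cdot x\le21\nu$ by at most $21$ and the right-hand side by at least $21$, so induction applies. If every edge sees more than $21$, then weighted forms of the two estimates of Section~\ref{sec:toy} lead to a contradiction. The next lemma contains both. It involves the polynomials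
\[
g_k(x)=(k\beta_k-21+2k)\,x-(k-1)\beta_k\,x^2-2 .
\]

\begin{lemma}\label{lem:key}
Let $E$ be a nonempty hypergraph and $x$ an extreme point of $P(E)$ such that $x_e>0$ and $\beta(e)>0$ for all $e\in E$. Then
\begin{equation}\label{eq:few}
|E|\ \le\ \sum_{e\in E}|e|\,x_e
\end{equation}
and
\begin{equation}\label{eq:key}
\sum_{e\in E}x_e\big(S(e)-21\big)+2\Big(\sum_{e\in E}|e|x_e-|E|\Big)\ \le\ \sum_{e\in E}g_{|e|}(x_e).
\end{equation}
\end{lemma}

\begin{proof}
For \eqref{eq:few}, let $T=\{v:d(v)=1\}$. As in Section~\ref{sec:toy}, if $|T|<|E|$ there is $0\ne y\in\mathbb R^E$ with $\sum_{e\ni v}y_e=0$ for all $v\in T$, and $x\pm ty\in P(E)$ for small $t>0$ because all $x_e>0$ and the vertices outside $T$ have slack; this contradicts extremality. So $|E|\le|T|\le\sum_vd(v)$, and \eqref{eq:degree} finishes the argument.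

For \eqref{eq:key}, let $B(v)=\sum_{f\ni v}\beta(f)x_f$. In
\[
\sum_{v\in e}B(v)=\sum_{f\in N[e]}|e\cap f|\,\beta(f)x_f
\]
all terms are nonnegative, each $f\in N[e]$ is counted at least once, and $e$ is counted $|e|$ times. Hence
\[
S(e)\ \le\ \sum_{v\in e}B(v)-(|e|-1)\beta(e)x_e .
\]
Multiply by $x_e$ and sum over $e$. Since $\sum_ex_e\sum_{v\in e}B(v)=\sum_vd(v)B(v)$ and $d(v)\le1$, $B(v)\ge0$,
\begin{align*}
\sum_ex_eS(e)&\le\sum_vd(v)B(v)-\sum_e(|e|-1)\beta(e)x_e^2\\
&\le\sum_vB(v)-\sum_e(|e|-1)\beta(e)x_e^2
=\sum_e|e|\beta(e)x_e-\sum_e(|e|-1)\beta(e)x_e^2 .
\end{align*}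
Subtract $21\sum_ex_e$ and add $2\big(\sum_e|e|x_e-|E|\big)=\sum_e(2|e|x_e-2)$ on both sides. The right-hand side becomes $\sum_eg_{|e|}(x_e)$.
\end{proof}

The lemma separates the edges: whether the right-hand side of \eqref{eq:key} can be positive is a question about one polynomial of degree at most $2$ for each edge size.

\begin{proposition}\label{prop:engine}
Suppose that $g_k(x)\le0$ for all $x\in[0,1]$ and all $k$ with $\beta_k>0$. Then $\beta\cdot x\le21\,\nu(H)$ for every hypergraph $H$ and every $x\in P(H)$.
\end{proposition}

\begin{proof}
We use induction on $|H|$; the case $H=\emptyset$ is trivial. Let $H\neq\emptyset$. It suffices to consider an extreme point $x$ of $P(H)$ at which $\beta\cdot x$ is maximal.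

(a) Suppose $x_e=0$ or $\beta(e)\le0$ for some $e$. The restriction of $x$ to $H\setminus\{e\}$ is a fractional matching, so by induction $\beta\cdot x\le\sum_{f\ne e}\beta(f)x_f\le21\nu(H\setminus\{e\})\le21\nu(H)$.

(b) Suppose $S(e)\le21$ for some $e$, and let $H'=H\setminus N[e]$. All edges of $H'$ are disjoint from $e$, so $\nu(H')+1\le\nu(H)$. By induction, applied to $H'$ and the restriction of $x$,
\[
\beta\cdot x=S(e)+\sum_{f\in H'}\beta(f)x_f\ \le\ 21+21\nu(H')\ \le\ 21\nu(H).
\]

(c) Otherwise $x_e>0$, $\beta(e)>0$ and $S(e)>21$ for all $e\in H$, and Lemma~\ref{lem:key} applies with $E=H$. By \eqref{eq:few} the left-hand side of \eqref{eq:key} is positive. Since $0\le x_e\le1$ and $\beta(e)>0$, the hypothesis says that the right-hand side is at most $0$. This is a contradiction, so case (c) does not occur.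
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:weighted}]
Let $\beta_k=21-4k$, which is positive exactly for $k\le5$. For $x\ge0$ we have
\begin{equation}\label{eq:table}
\begin{array}{c|c|l|l}
k&\beta_k&g_k(x)&\text{sign}\\ \hline
1&17&-2x-2&<0\\
2&13&-13x^2+9x-2&<0\ \text{(discriminant }81-104<0)\\
3&9&-18x^2+12x-2=-2(3x-1)^2&\le0,\ \text{zero only at }x=\frac13\\
4&5&-15x^2+7x-2&<0\ \text{(discriminant }49-120<0)\\
5&1&-4x^2-6x-2&<0
\end{array}
\end{equation}
So Proposition~\ref{prop:engine} applies.
\end{proof}

\begin{remark}\label{rem:two}
In this argument the multiplier $2$ of \eqref{eq:few} in \eqref{eq:key} is forced. With a multiplier $\lambda$ and $\beta_3=9$ one would have $g_3(x)=(6+3\lambda)x-18x^2-\lambda$. This vanishes at $x=\frac13$ for every $\lambda$, as it must, since all estimates are equalities for the Fano plane with weights $\frac13$. As $\frac13$ lies inside $[0,1]$, the inequality $g_3\le0$ requires $g_3'(\frac13)=3\lambda-6=0$.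
\end{remark}

\section{Equality}\label{sec:equality}

For a complex attaining the bound we choose an extreme point at which every inequality of Section~\ref{sec:main} is tight. This forces all edges in its support to be triples of weight $\frac13$, each meeting exactly $7$ of them (Steps 1 and 2). From this we recover disjoint Fano planes (Steps 3 and 4) and then exclude all other minimal non-faces (Step 5).

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
By \eqref{eq:fanovalues}, the complexes $\widehat{\mathcal P}_3^{*m}$ satisfy $\nu^*-\nu=\frac4{21}n$. For the converse, let $H=H(K)$ satisfy $\nu^*(H)-\nu(H)=\frac4{21}n$, and let $\beta_k=21-4k$.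

\medskip\noindent\emph{Step 1: a tight extreme point.}
The maximizers of $\sum_ex_e$ form a nonempty face of $P(H)$. Let $x$ be an extreme point of this face, hence of $P(H)$. By Theorem~\ref{thm:weighted} and \eqref{eq:degree},
\[
21\nu(H)\ \ge\ \beta\cdot x=21\nu^*(H)-4\sum_vd(v)\ \ge\ 21\nu^*(H)-4n=21\nu(H).
\]
So $d(v)=1$ for every $v\in[n]$, and $\beta\cdot x=21\nu(H)$ is the maximum of $\beta$ on $P(H)$.

Let $E=\{e\in H:x_e>0\}$; it is nonempty since $d\equiv1$ and $n\ge1$. We check the hypotheses of Lemma~\ref{lem:key} for $E$. If $\beta(e)<0$ for some $e\in E$, then replacing $x_e$ by $0$ would increase $\beta\cdot x$, which is maximal; and $21-4k$ is never $0$. So $\beta(e)>0$ on $E$. The restriction of $x$ to $E$ is an extreme point of $P(E)$, because segments in $P(E)$ extend by zeros to $P(H)$.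

Next, Theorem~\ref{thm:weighted} for $E$ gives $21\nu(H)=\beta\cdot x\le21\nu(E)\le21\nu(H)$, so $\nu(E)=\nu(H)$. Form $N[e]$ and $S(e)$ in $E$. Theorem~\ref{thm:weighted} for $E\setminus N[e]$ gives
\[
21\nu(E)-S(e)=\beta\cdot x-S(e)\ \le\ 21\,\nu(E\setminus N[e])\ \le\ 21\big(\nu(E)-1\big),
\]
that is, $S(e)\ge21$ for every $e\in E$.

\medskip\noindent\emph{Step 2: local structure.}
By Step 1 and \eqref{eq:few}, both terms on the left of \eqref{eq:key} are nonnegative, while every summand on the right is at most $0$ by \eqref{eq:table}. So both terms on the left and all summands on the right vanish. By \eqref{eq:table} again, $|e|=3$ and $x_e=\frac13$ for all $e\in E$. Moreover $\sum_ex_e(S(e)-21)=0$ with $x_e>0$ and $S(e)\ge21$, so $S(e)=21$ for all $e\in E$. Now $S(e)=9\cdot\frac13\,|N[e]|$ and $21\nu(E)=\beta\cdot x=9\cdot\frac13\,|E|$, so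
\[
|N[e]|=7\quad\text{for all }e\in E,\qquad \nu(E)=\frac{|E|}7 .
\]

\medskip\noindent\emph{Step 3: intersecting edges have the same neighborhood.}
Choose disjoint edges of $E$ greedily, deleting after each choice the neighborhood $N[\cdot]$ of the chosen edge, until nothing is left. Each step deletes at most $7$ edges. So the number of steps is at least $|E|/7$, and it is strictly larger if some step deletes fewer than $7$ edges.

Suppose $e,f\in E$ intersect and $N[e]\ne N[f]$. These sets have the same size, so there is $g\in N[f]\setminus N[e]$. Choose $e$ first and $g$ second. The edge $f\in N[g]$ was already deleted with $N[e]$, so the second step deletes at most $6$ edges. Hence $\nu(E)>|E|/7$, a contradiction. So $N[e]=N[f]$ whenever $e,f$ intersect. In particular, if $e$ meets $f$ and $f$ meets $h$, then $h\in N[f]=N[e]$. So intersecting is an equivalence relation on $E$, whose classes are the sets $N[e]$: each class consists of $7$ pairwise intersecting edges, and edges in different classes are disjoint.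

\medskip\noindent\emph{Step 4: each class is a Fano plane.}
Consider one class of $7$ pairwise intersecting triples. Since $d\equiv1$ and all weights are $\frac13$, each of its points lies in exactly $3$ edges of $E$, and these intersect each other, so they belong to the class. Therefore the class has $7\cdot3/3=7$ points. Counting pairs of edges together with a common point gives $7\binom32=21=\binom72$. Every two edges share at least one point, so every two edges share exactly one. Then two points lie in at most one common edge; and as the $7$ edges contain $7\cdot3=21=\binom72$ pairs of points, any two points lie in exactly one. So the class is a Steiner triple system on $7$ points, and the only one up to isomorphism is the Fano plane.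

Different classes have disjoint point sets, and the classes cover $[n]$ because $d\equiv1$. So $E$ consists of the lines of $m$ disjoint Fano planes covering $[n]$, where $m\ge1$; in particular $n=7m$ and $\nu(H)=\nu(E)=m$.

\medskip\noindent\emph{Step 5: there are no other minimal non-faces.}
We first show: \emph{in the Fano plane, a point set $Y$ that contains no line misses some line.} Suppose instead that $Y$ contains no line and meets every line. Then its complement has the same two properties. One of the two sets, say $Z$, has at most $3$ points. Each point is on $3$ lines, so $3|Z|\ge7$ and $|Z|=3$. But $Z$ is not a line, and three non-collinear points meet exactly $3\cdot3-3=6$ lines, since each of the three lines joining two of them is counted twice. This contradicts that $Z$ meets all $7$ lines.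

Now suppose $g\in H\setminus E$. Minimal non-faces do not contain each other, so $g$ contains no edge of $E$. By the statement just proved, applied to the trace of $g$ on each plane, each of the $m$ planes has a line disjoint from $g$. Together with $g$ these are $m+1$ pairwise disjoint edges of $H$, contradicting $\nu(H)=m$. Hence $H=E$. A complex is determined by its minimal non-faces, so $K\cong\widehat{\mathcal P}_3^{*m}$.

\medskip\noindent\emph{The statement on $\epsilon$.}
We have $\epsilon(K)=\lfloor\nu^*\rfloor-\nu\le\nu^*-\nu\le\frac4{21}n$. So $\epsilon(K)=\frac4{21}n$ holds if and only if $K\cong\widehat{\mathcal P}_3^{*m}$ for some $m\ge1$ and $\nu^*=\frac{7m}3$ is an integer, that is, $3\mid m$.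
\end{proof}

\begin{corollary}
For $n\ge1$ let $\epsilon_{\max}(n)$ be the maximum of $\epsilon(K)$ over the complexes $K\ne2^{[n]}$ on $n$ vertices. Then
\[
4\lfloor n/21\rfloor\ \le\ \epsilon_{\max}(n)\ \le\ \lfloor4n/21\rfloor .
\]
\end{corollary}

\begin{proof}
The upper bound is Theorem~\ref{thm:bound}, since $\epsilon(K)$ is an integer. For the lower bound put $q=\lfloor n/21\rfloor$. If $q=0$, it says $\epsilon_{\max}(n)\ge0$, which is clear. If $q\ge1$, take the join of $\widehat{\mathcal P}_3^{*3q}$ with a full simplex on the remaining $n-21q$ vertices, if there are any. The simplex adds no minimal non-faces, so $\nu=3q$, $\nu^*=7q$ and $\epsilon=4q$.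
\end{proof}

\section{The family of inequalities}\label{sec:family}

In Theorem~\ref{thm:weighted} each vertex has the price $4$ while a triple has weight $9$. The weight of a triple must be $9$ for the Fano plane to give equality: its $7$ lines of weight $\frac13$ must contribute $21$ in total. But the price may vary. A price of $\gamma$ per vertex gives the weights
\[
\beta_k=9+\gamma(3-k),
\]
where $\gamma=4$ is the case $\beta_k=21-4k$. Larger $\gamma$ favors small edges and smaller $\gamma$ favors large ones; we have to see for which $\gamma$ the hypothesis of Proposition~\ref{prop:engine} survives.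

\begin{proof}[Proof of Theorem~\ref{thm:family}]
Put $\gamma=\frac7\theta-3$, that is, $\theta=\frac7{3+\gamma}$. The hypothesis on $\theta$ is equivalent to
\begin{equation}\label{eq:gamma}
5-\tfrac{\sqrt{87}}4\ \le\ \gamma\ \le\ \tfrac12+3\sqrt2 ,
\end{equation}
since the end points have $3+\gamma=\frac{32-\sqrt{87}}4$ and $3+\gamma=\frac{7+6\sqrt2}2$. As $\sqrt{87}<9.33$ and $3\sqrt2<4.25$, we have $2.66<\gamma<4.75$. We check that $g_k(x)\le0$ on $[0,1]$ whenever $\beta_k>0$.

\begin{itemize}
\item $k=1$: $\beta_1=9+2\gamma<18.5<19$, so $g_1(x)=(\beta_1-19)x-2<0$.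
\item $k=2$: $g_2(x)=(2\beta_2-17)x-\beta_2x^2-2$ has discriminant
$(2\beta_2-17)^2-8\beta_2=4\beta_2^2-76\beta_2+289$, which is at most $0$ if and only if $|\beta_2-\frac{19}2|\le3\sqrt2$. This holds since $11<\beta_2=9+\gamma\le\frac{19}2+3\sqrt2$ by the upper bound in \eqref{eq:gamma}.
\item $k=3$: $g_3(x)=-2(3x-1)^2\le0$, as before.
\item $k=4$: $g_4(x)=(4\beta_4-13)x-3\beta_4x^2-2$ has discriminant
$(4\beta_4-13)^2-24\beta_4=16\beta_4^2-128\beta_4+169$, which is at most $0$ if and only if $|\beta_4-4|\le\frac{\sqrt{87}}4$. This holds since $4<\beta_4=9-\gamma\le4+\frac{\sqrt{87}}4$ by the lower bound in \eqref{eq:gamma}.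
\item $k=5$: $\beta_5=9-2\gamma\le-1+\frac{\sqrt{87}}2<3.7$ and $g_5(x)=(5\beta_5-11)x-4\beta_5x^2-2$. If $0<\beta_5\le\frac{11}5$, then neither of the first two terms is positive, so $g_5<0$ on $[0,1]$. If $\frac{11}5\le\beta_5\le3.7$, the discriminant
$(5\beta_5-11)^2-32\beta_5=25\beta_5^2-142\beta_5+121$ is convex in $\beta_5$ and negative at both end points, with values $-70.4$ and $-62.15$; so $g_5<0$.
\item $k=6$: $\beta_6=9-3\gamma\le-6+\frac34\sqrt{87}<1$. So if $\beta_6>0$, then $g_6(x)=(6\beta_6-9)x-5\beta_6x^2-2<0$.
\item $k\ge7$: $\beta_k\le9-4\gamma<0$, so there is nothing to check.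
\end{itemize}

By Proposition~\ref{prop:engine}, $\sum_e(9+3\gamma-\gamma|e|)x_e\le21\nu(H)$ for every hypergraph $H$ and all $x\in P(H)$. Take $H=H(K)$ and $x$ with $\sum_ex_e=\nu^*(H)$. As $\gamma>0$ and $\sum_e|e|x_e\le n$, we get
\[
(9+3\gamma)\,\nu^*(H)-\gamma n\ \le\ 21\,\nu(H).
\]
Divide by $9+3\gamma=\frac{21}\theta$. Since $\frac{\gamma}{3(3+\gamma)}=\frac13-\frac1{3+\gamma}=\frac13-\frac\theta7$, this is
\[
\nu^*(H)-\theta\,\nu(H)\ \le\ \Big(\frac13-\frac\theta7\Big)n ,
\]
which is \eqref{eq:family} by Lemma~\ref{lem:translation}. For $\widehat{\mathcal P}_3^{*m}$ both sides equal $\frac{7m}3-\theta m$ by \eqref{eq:fanovalues}.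

For the failure outside $[\frac78,\frac{91}{72}]$ we use the hypergraphs of Example~\ref{ex:planes} with $q=1$ and $q=3$. For the complex on $[3]$ whose minimal non-faces are the three pairs, $\nu^*=\frac32$, $\nu=1$ and $n=3$, so \eqref{eq:family} reads $\frac32-\theta\le1-\frac{3\theta}7$, that is, $\theta\ge\frac78$. For the complex whose minimal non-faces are the lines of a projective plane of order $3$, $\nu^*=\frac{13}4$, $\nu=1$ and $n=13$, so \eqref{eq:family} reads $\frac{13}4-\theta\le\frac{13}3-\frac{13\theta}7$, that is, $\theta\le\frac{91}{72}$.
\end{proof}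

The two end points of the interval in Theorem~\ref{thm:family} come from $g_2$ and $g_4$, that is, from edges of size $2$ and $4$. These are the edge sizes of the two counterexamples.

\begin{thebibliography}{9}
\bibitem{CUC}
\emph{Combinatorics of unavoidable complexes},
\url{https://scidar.kg.ac.rs/bitstream/123456789/10720/1/10.1016-j.ejc.2019.103004.pdf}.
\end{thebibliography}

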